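
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The Baues problem for arbitrary point configurations in the plane}


\begin{abstract}
Let $\mathcal A$ be a set of $n$ distinct points in the plane, not all on a line, and otherwise in arbitrary position. We prove that the poset of all proper polyhedral subdivisions of $\mathcal A$ is homotopy equivalent to the sphere of dimension $n-4$. Contraction at a vertex of the convex hull maps this poset to the face poset of the boundary of a product of simplices, and we show that this map is a homotopy equivalence. We then extend the result to configurations with repeated points, and show that the coherent subdivisions form a deformation retract.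
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathcal A$ be a finite set of distinct points in $\mathbb R^2$, not all on a line. Apart from this, any number of them may be collinear. Put $n=|\mathcal A|$ and $P=\operatorname{conv}(\mathcal A)$. A \emph{subdivision} of $\mathcal A$ is a collection $S$ of subsets $F\subseteq\mathcal A$, called \emph{cells}, such that
\begin{itemize}
\item[(i)] each $\operatorname{conv}F$, $F\in S$, is $2$-dimensional;
\item[(ii)] the polygons $\operatorname{conv}F$, $F\in S$, cover $P$;
\item[(iii)] for $F,G\in S$, the set $\operatorname{conv}F\cap\operatorname{conv}G$ is a common (possibly empty) face of both polygons, and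
$F\cap\operatorname{conv}F\cap\operatorname{conv}G=G\cap\operatorname{conv}F\cap\operatorname{conv}G$.
\end{itemize}
Subdivisions are ordered by refinement: $S\le S'$ if every cell of $S$ is contained in a cell of $S'$. We write $\widehat{\mathcal S}(\mathcal A)$ for the poset of all subdivisions. Its unique top element is the trivial subdivision $\hat 1=\{\mathcal A\}$. We put $\mathcal S(\mathcal A)=\widehat{\mathcal S}(\mathcal A)\setminus\{\hat 1\}$.

A cell is a set of points, not a polygon. A point of $\mathcal A$ that lies in $\operatorname{conv}F$ without being a vertex of it may or may not belong to $F$. So a subdivision is a face-to-face decomposition of $P$ into convex polygons with vertices in $\mathcal A$, together with a choice of further marked points. One passes to a finer subdivision by cutting polygons or by unmarking points.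

For the affine surjection from the simplex $\Delta^{n-1}$ onto $P$ that sends the vertices of $\Delta^{n-1}$ to the points of $\mathcal A$, the poset $\mathcal S(\Delta^{n-1},P)$ of the Generalized Baues Problem of Billera, Kapranov and Sturmfels is $\mathcal S(\mathcal A)$. In this case the problem asks whether the poset has the homotopy type of a sphere of dimension $n-4$. Here the homotopy type of a poset is that of its order complex, and $\mathbb S^{-1}=\emptyset$. Edelman and Reiner proved that the answer is yes when $\mathcal A$ is in general position (no three points collinear). The question for arbitrary $\mathcal A\subset\mathbb R^2$ comes from~\cite{VC}. We show that the answer is always yes.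

\subsection{Why a sphere of dimension $n-4$}

If $n=3$, then $\hat 1$ is the only subdivision and $\mathcal S(\mathcal A)$ is empty.

If $n=4$, then the four points are in convex position, or one point $d$ lies in a triangle $abc$ formed by the others, in its interior or in the relative interior of an edge, say $ab$. We write $abc$ for the cell $\{a,b,c\}$. In convex position the proper subdivisions are the two triangulations by a diagonal. If $d$ is interior, they are $\{abc\}$ (with $d$ unmarked) and $\{abd,bcd,acd\}$. If $d$ is on the edge $ab$, they are $\{abc\}$ and $\{adc,dbc\}$. In each case the two elements are incomparable, so $\mathcal S(\mathcal A)$ is $\mathbb S^0$.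

For the vertices of a convex pentagon there are five triangulations and five subdivisions by a single diagonal. Each triangulation refines two of the latter and each of the latter is refined by two triangulations. So the order complex is a cycle of length $10$, a circle $\mathbb S^1$.

A general reason to expect $\mathbb S^{n-4}$ is the following. Choose a height $\omega(a)\in\mathbb R$ for every $a\in\mathcal A$, and let $S_\omega$ consist of the sets $\{a\in\mathcal A:\omega(a)=\varphi(a)\}$ with $2$-dimensional convex hull, where $\varphi$ is an affine function with $\varphi\le\omega$ on $\mathcal A$. Geometrically one lifts the points to $(a,\omega(a))\in\mathbb R^3$ and projects the $2$-dimensional lower faces of the convex hull. This is a subdivision, and subdivisions of this form are called \emph{coherent} (or regular). Adding to $\omega$ the restriction of an affine function does not change $S_\omega$. As $\mathcal A$ is not on a line, these restrictions form a $3$-dimensional space, so modulo them heights live in $\mathbb R^{n-3}$. The heights with a given $S_\omega$ form the relative interior of a polyhedral cone, and these cones cut the unit sphere $\mathbb S^{n-4}$ of $\mathbb R^{n-3}$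 into cells, one for each coherent $S\neq\hat1$ (Remark~\ref{rem:cohsphere}). So the coherent subdivisions alone give $\mathbb S^{n-4}$, and the question is whether subdivisions that come from no heights can change the homotopy type.

\subsection{Results}

\begin{theorem}\label{thm:main}
For every set $\mathcal A\subset\mathbb R^2$ of $n$ distinct points, not all on a line, $\mathcal S(\mathcal A)$ is homotopy equivalent to $\mathbb S^{n-4}$.

More precisely, let $v$ be a vertex of $P$, let $\rho_1,\dots,\rho_k$ be the rays from $v$ through the other points, in angular order, and let $n_i\ge1$ be the number of points of $\mathcal A\setminus v$ on $\rho_i$. Then contraction at $v$ (Section~\ref{sec:contraction}) is a homotopy equivalence from $\mathcal S(\mathcal A)$ to the poset of proper nonempty faces of the $(n-3)$-dimensional polytope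
\[
\Delta^{n_1-1}\times\prod_{1<i<k}\Delta^{n_i}\times\Delta^{n_k-1}.
\]
\end{theorem}

A \emph{labelled configuration} consists of $n$ labels, each with a location in $\mathbb R^2$; distinct labels may have the same location. Cells are then sets of labels. All definitions above are read with labels evaluated at their locations, so that, for example, $F\cap\operatorname{conv}F\cap\operatorname{conv}G$ is the set of labels of $F$ located in $\operatorname{conv}F\cap\operatorname{conv}G$.

\begin{theorem}\label{thm:labelled}
The conclusion $\mathcal S(\mathcal A)\simeq\mathbb S^{n-4}$ also holds for every labelled configuration $\mathcal A$ of $n$ labels located in $\mathbb R^2$, not all on a line. Moreover, the inclusion into $\mathcal S(\mathcal A)$ of the subposet of coherent proper subdivisions is a homotopy equivalence. Hence the order complex of the coherent proper subdivisions is a strong deformation retract of the order complex of all proper subdivisions.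
\end{theorem}

\subsection{How the proof goes}

Fix a vertex $v$ of $P$. A subdivision $S$, seen from very close to $v$, is a subdivision $S/v$ of a fan of rays. The poset $W$ of the proper local pictures is easy to describe: along each ray one chooses a subset, and one decides whether the ray is a wall. This makes $W$ the face poset of the boundary of a product of simplices, so its order complex is a sphere of dimension $n-4$. It remains to see that nothing is lost in passing from $S$ to $S/v$. A criterion of Babson reduces this to one statement: the set $\Phi(x,T)$ of all subdivisions $S\le x$ with local picture $S/v=T$ is contractible whenever $T\le x/v$.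

Such a set need not have a maximum (Section~\ref{sec:example}), so some work is needed. Every $S\in\Phi(x,T)$ has to draw certain edges. We call the prescribed part of the drawing, or any admissible enlargement of it, a \emph{frame}. If a frame has no angle of size $\ge\pi$ at an interior point of $P$ where it branches, turns or ends, it is already the drawing of a subdivision, and this subdivision, with as many points marked as possible, is the maximum we want. If it has such an angle, at $y$ say, every $S$ that draws the frame must draw an edge from $y$ into this angle, and this edge must contain one of finitely many segments. We add these segments to the frame in all possible combinations, use induction, and reassemble with the nerve lemma.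

\subsection{Conventions}

All posets are finite, and $\Delta(X)$ is the order complex of $X$. ``Contractible'' includes ``nonempty''. Polygons are convex, closed and $2$-dimensional. For points $a\ne b$ we write $[a,b]$, $(a,b)$ and $(a,b]$ for the closed, open and half-open segments. The open disc with center $y$ and radius $\rho$ is $B(y,\rho)$. We write $F\cup v$ and $F\setminus v$ for $F\cup\{v\}$ and $F\setminus\{v\}$. Recall that a point of a convex set is \emph{extreme} if it is not in the relative interior of a nondegenerate segment contained in the set. The extreme points of a polygon are its vertices. An extreme point of a face of a polygon is a vertex of the polygon, and an extreme point of a convex set is extreme in every convex subset that contains it.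

\section{Tools from poset topology}\label{sec:tools}

We use the following standard facts.
\begin{itemize}
\item[(Q)] Quillen's fiber lemma \cite[Prop.~1.6]{Quillen}: let $f:X\to Z$ be an order-preserving map of posets. If $f^{-1}(Z_{\ge z})$ is contractible for all $z\in Z$, or if $f^{-1}(Z_{\le z})$ is contractible for all $z\in Z$, then $f$ is a homotopy equivalence.
\item[(O)] Order-preserving maps $f,g$ with $f\le g$ pointwise are homotopic. A poset with a maximum is contractible.
\item[(N)] Nerve lemma \cite[Thm~10.6]{Bjorner}: if a simplicial complex is the union of finitely many subcomplexes all of whose nonempty intersections are contractible, it is homotopy equivalent to the nerve of this family.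
\item[(R)] The order complex of the poset of nonempty cells of a polyhedral complex, or of a regular cell complex, is homeomorphic to the underlying space (barycentric subdivision). In particular the proper nonempty faces of a $d$-dimensional polytope form a poset whose order complex is homeomorphic to $\mathbb S^{d-1}$. A poset and its opposite have the same order complex.
\end{itemize}

To apply (Q) to a map $f$ one must understand $f^{-1}(Z_{\ge z})$, which collects many fibers. The following criterion replaces this by the study of single fibers, at the price of an additional upper bound $x$.

\begin{lemma}[Babson]\label{lem:babson}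
Let $f:X\to Z$ be an order-preserving map of posets. Suppose that $f^{-1}(z)$ is contractible for all $z\in Z$, and that $f^{-1}(z)\cap X_{\le x}$ is contractible whenever $f(x)\ge z$. Then $f$ is a homotopy equivalence.
\end{lemma}

\begin{proof}
Let $j:f^{-1}(z)\hookrightarrow f^{-1}(Z_{\ge z})$ be the inclusion. For $x\in f^{-1}(Z_{\ge z})$, the elements of $f^{-1}(z)$ that are $\le x$ form the contractible poset $f^{-1}(z)\cap X_{\le x}$. By (Q) with lower fibers $j$ is a homotopy equivalence, so $f^{-1}(Z_{\ge z})$ is contractible. Now apply (Q) with upper fibers to $f$.
\end{proof}

\section{Subdivisions as drawings}\label{sec:drawings}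

For $S\in\widehat{\mathcal S}(\mathcal A)$ put
\[
|S|=\bigcup_{F\in S}\partial\operatorname{conv}F,\qquad M(S)=\bigcup_{F\in S}F .
\]
We call $|S|$ the \emph{skeleton} of $S$ and the elements of $M(S)$ the \emph{marked points} of $S$. We also say that $S$ \emph{draws} a set if $|S|$ contains it. A \emph{vertex of $S$} is a vertex of some $\operatorname{conv}F$ with $F\in S$. It belongs to $F$ and is therefore marked; marked points need not be vertices. Note that $\partial P\subseteq|S|$, since a point of $\partial P$ lies in some $\operatorname{conv}F\subseteq P$, necessarily on its boundary.

\begin{lemma}\label{lem:basic}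
Let $F,G\in S\in\widehat{\mathcal S}(\mathcal A)$.
\begin{itemize}
\item[(a)] If $q$ is a vertex of $\operatorname{conv}F$ and $q\in\operatorname{conv}G$, then $q$ is a vertex of $\operatorname{conv}G$.
\item[(b)] $F=M(S)\cap\operatorname{conv}F$.
\item[(c)] If $F\neq G$, then $\operatorname{int}\operatorname{conv}F\cap\operatorname{conv}G=\emptyset$. Hence $P\setminus|S|$ is the disjoint union of the open connected sets $\operatorname{int}\operatorname{conv}F$, $F\in S$, and these are its components.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The common face $E=\operatorname{conv}F\cap\operatorname{conv}G$ contains $q$, and $q$ is extreme in $E\subseteq\operatorname{conv}F$. As $E$ is a face of $\operatorname{conv}G$, $q$ is a vertex of $\operatorname{conv}G$.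

(b) If $q\in G\in S$ and $q\in\operatorname{conv}F$, then $q\in G\cap\operatorname{conv}F\cap\operatorname{conv}G\subseteq F$ by (iii). The other inclusion is trivial.

(c) If the intersection is nonempty, the common face contains an interior point of $\operatorname{conv}F$, so it is $\operatorname{conv}F$. It is then a $2$-dimensional face of $\operatorname{conv}G$, so $\operatorname{conv}F=\operatorname{conv}G$, and (iii) gives $F=G$. For the second statement, a point of $P\setminus|S|$ lies in some $\operatorname{conv}F$ and not on its boundary. Conversely a point of $\operatorname{int}\operatorname{conv}F$ lies on no $\partial\operatorname{conv}G$.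
\end{proof}

So $S$ is determined by $|S|$ and $M(S)$. The order can also be read off from them.

\begin{lemma}\label{lem:order}
$S\le S'$ if and only if $|S|\supseteq|S'|$ and $M(S)\subseteq M(S')$.
\end{lemma}

\begin{proof}
Let $S\le S'$. If $F\subseteq F'$ with $F\in S$, $F'\in S'$, then $\operatorname{int}\operatorname{conv}F\subseteq\operatorname{int}\operatorname{conv}F'$. So $P\setminus|S|\subseteq P\setminus|S'|$ by Lemma~\ref{lem:basic}(c), and $M(S)\subseteq M(S')$ is clear. Conversely, suppose that $|S|\supseteq|S'|$ and $M(S)\subseteq M(S')$, and let $F\in S$. The connected set $\operatorname{int}\operatorname{conv}F$ misses $|S|$, hence also $|S'|$. By Lemma~\ref{lem:basic}(c) it lies in some $\operatorname{int}\operatorname{conv}F'$, $F'\in S'$. Hence $\operatorname{conv}F\subseteq\operatorname{conv}F'$, and $F\subseteq M(S')\cap\operatorname{conv}F'=F'$ by Lemma~\ref{lem:basic}(b).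
\end{proof}

\subsection*{Local pictures of drawings}

Let $G$ be a finite union of nondegenerate closed segments. For a point $y$ let
\[
D_G(y)=\{u\in\mathbb S^1:\ y+\varepsilon u\in G\text{ for all small }\varepsilon>0\}.
\]
This is a finite set of directions, nonempty if and only if $y\in G$. For all sufficiently small $\rho>0$ (we just say ``for small $\rho$'') the set $G\cap B(y,\rho)\setminus\{y\}$ consists of the points $y+\varepsilon u$ with $0<\varepsilon<\rho$ and $u\in D_G(y)$. If $G\subseteq G'$, then $D_G(y)\subseteq D_{G'}(y)$.

We call $G$ \emph{straight at $y$} if $D_G(y)=\{u,-u\}$ for some $u$. For $y\in G$ the \emph{sectors} of $G$ at $y$ are the components of $\mathbb S^1\setminus D_G(y)$; they are open arcs. The same word is used for the corresponding open circular sectors in $B(y,\rho)$, $\rho$ small, which are the components of $B(y,\rho)\setminus G$. The \emph{length} of a sector is the length of the arc. If $D_G(y)$ is a single direction, there is one sector, of length $2\pi$.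

\begin{lemma}\label{lem:local}
Let $S\in\widehat{\mathcal S}(\mathcal A)$ and $y\in|S|$.
\begin{itemize}
\item[(a)] If $y$ is not a vertex of $S$, then $|S|$ is straight at $y$.
\item[(b)] If $y\in\operatorname{int}P$ is a vertex of $S$, then all sectors of $|S|$ at $y$ have length $<\pi$.
\item[(c)] If $u\in D_{|S|}(y)$, there is a vertex $w'=y+su$ of $S$ with $s>0$ such that $[y,w']$ is contained in an edge of some $\operatorname{conv}F$, $F\in S$. In particular $[y,w']\subseteq|S|$.
\end{itemize}
\end{lemma}

\begin{proof}
Near $y$ only the hulls $\operatorname{conv}F$ that contain $y$ matter. By Lemma~\ref{lem:basic}(c), $y$ is not in the interior of any of them.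

(a) Each hull containing $y$ has $y$ in the relative interior of an edge, so it is a closed half disc near $y$. The half discs have disjoint interiors and cover $P$ near $y$. So there are two complementary half discs if $y\in\operatorname{int}P$, and one if $y\in\partial P$. In both cases $|S|$ is their bounding diameter near $y$.

(b) By Lemma~\ref{lem:basic}(a), $y$ is a vertex of every hull containing it. These hulls fill a neighborhood of $y$ and have disjoint interiors, so the sectors of $|S|$ at $y$ are their open angles at $y$.

(c) There are finitely many edges of hulls, so points $y+\varepsilon u$ with arbitrarily small $\varepsilon>0$ lie in one such edge $E$. As $E$ is closed, $y\in E$, and we take for $w'$ the end of $E$ in direction $u$.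
\end{proof}

\section{Contraction at a vertex}\label{sec:contraction}

Fix a vertex $v$ of $P$. For $F\subseteq\mathcal A\setminus v$ let $\operatorname{cone}F$ be the cone with apex $v$ generated by $F$. All these cones lie in $\operatorname{cone}(\mathcal A\setminus v)$, which is pointed because $v$ is a vertex of $P$.

A \emph{subdivision of $\mathcal A/v$} is a collection $T$ of subsets $F\subseteq\mathcal A\setminus v$ such that the cones $\operatorname{cone}F$, $F\in T$, are $2$-dimensional and cover $\operatorname{cone}(\mathcal A\setminus v)$, and such that for $F,G\in T$ the set $\operatorname{cone}F\cap\operatorname{cone}G$ is a common face of both cones and $F\cap\operatorname{cone}F\cap\operatorname{cone}G=G\cap\operatorname{cone}F\cap\operatorname{cone}G$. These subdivisions are ordered by refinement, with top element $\{\mathcal A\setminus v\}$. Let $W$ be the poset of all the others. As in Lemma~\ref{lem:basic}(c), distinct cells of $T$ have cones that meet in a proper common face, which is the apex or a common extreme ray.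

\subsection{The contraction map}

For $S\in\widehat{\mathcal S}(\mathcal A)$ put
\[
S/v=\{F\setminus v:\ v\in F\in S\}.
\]

\begin{lemma}\label{lem:contraction}
$S/v$ is a subdivision of $\mathcal A/v$. The map $S\mapsto S/v$ is order preserving, and $S/v$ is the top element if and only if $S=\hat1$.
\end{lemma}

\begin{proof}
Since $v$ is extreme in $P$, $v\in\operatorname{conv}F$ implies that $v\in F$ and that $v$ is a vertex of $\operatorname{conv}F$. So the hulls of the cells containing $v$ cover $P$ near $v$, and for such a cell $\operatorname{cone}(F\setminus v)$ agrees with $\operatorname{conv}F$ near $v$. Hence these cones are $2$-dimensional and cover $\operatorname{cone}(\mathcal A\setminus v)$.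

Let $F\ne G$ be cells of $S$ containing $v$. Near $v$ the intersection of the cones of $F\setminus v$ and $G\setminus v$ agrees with $E=\operatorname{conv}F\cap\operatorname{conv}G$, so it is the cone at $v$ over the common face $E\ni v$ and is a common face of the two cones. If $E=\{v\}$, no point of $\mathcal A\setminus v$ lies in the intersection of the cones. Otherwise $E$ is an edge $[v,q]$ of both hulls. A point $a\in F\setminus v$ on the ray from $v$ through $q$ lies in the intersection of $\operatorname{conv}F$ with this ray, which is $[v,q]\subseteq\operatorname{conv}G$, so $a\in G$ by (iii). The same holds with $F$ and $G$ exchanged. So $S/v$ is a subdivision of $\mathcal A/v$.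

If $S\le S'$ and $v\in F\in S$, then $F\subseteq F'$ for a cell $F'\in S'$, which contains $v$. So $S/v\le S'/v$. Finally, $S/v=\{\mathcal A\setminus v\}$ if and only if $\mathcal A\in S$, since by Lemma~\ref{lem:basic}(c) $\mathcal A\in S$ forces $S=\{\mathcal A\}$.
\end{proof}

Thus we have an order-preserving map
\[
f:\mathcal S(\mathcal A)\to W,\qquad f(S)=S/v .
\]
It is essential here that $v$ is a vertex of $P$. A point of $\mathcal A$ that is not a vertex of $P$ need not be marked in a subdivision, and then there is nothing to contract.

\subsection{The target is the boundary of a polytope}

Let $\rho_1,\dots,\rho_k$ be the rays from $v$ through the points of $\mathcal A\setminus v$, in angular order, and let $A_i=(\mathcal A\setminus v)\cap\rho_i$ and $n_i=|A_i|\ge1$. Since $\mathcal A$ is not on a line, $k\ge2$. Since the points are distinct, $v$ itself is the only point at $v$, and $\sum n_i=n-1$.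

\begin{proposition}\label{prop:W}
The poset $W\cup\{\hat1\}$ of all subdivisions of $\mathcal A/v$, where $\hat1=\{\mathcal A\setminus v\}$, is isomorphic to the poset of nonempty faces of the polytope $\Delta^{n_1-1}\times\prod_{1<i<k}\Delta^{n_i}\times\Delta^{n_k-1}$, which has dimension $n-3$. Hence $\Delta(W)$ is homeomorphic to $\mathbb S^{n-4}$.
\end{proposition}

\begin{proof}
To a subdivision $T$ of $\mathcal A/v$ we associate the set $M=\bigcup_{F\in T}F$ and the set $I\subseteq\{2,\dots,k-1\}$ of indices of the rays, called \emph{walls}, that separate consecutive cones of $T$. An extreme ray of $\operatorname{cone}F$ contains a point of $F$, so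
\begin{equation}\label{eq:MI}
M\cap A_i\ne\emptyset\quad\text{for all }i\in I\cup\{1,k\}.
\end{equation}
As in Lemma~\ref{lem:basic}(b), $F=M\cap\operatorname{cone}F$ for $F\in T$. So the cell between consecutive elements $i<j$ of $I\cup\{1,k\}$ is $M\cap(A_i\cup\dots\cup A_j)$, and $T$ is determined by $(M,I)$. Conversely, if $M\subseteq\mathcal A\setminus v$ and $I\subseteq\{2,\dots,k-1\}$ satisfy \eqref{eq:MI}, the sets $M\cap(A_i\cup\dots\cup A_j)$ for consecutive $i<j$ in $I\cup\{1,k\}$ generate exactly the cones between $\rho_i$ and $\rho_j$. They form a subdivision, since two of them agree on a common wall. So the subdivisions of $\mathcal A/v$ correspond to the pairs $(M,I)$ with \eqref{eq:MI}.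

For the order, we claim
\[
(M,I)\le(M',I')\iff M\subseteq M'\text{ and }I\supseteq I'.
\]
Suppose $T\le T'$. Then $M\subseteq M'$. If there were $i\in I'\setminus I$, the ray $\rho_i$ would meet the interior of some $\operatorname{cone}F$, $F\in T$, and $F\subseteq F'\in T'$ would put $\rho_i$ (without its apex) in the interior of $\operatorname{cone}F'$, so $\rho_i$ would not be a wall of $T'$. Conversely, if $M\subseteq M'$ and $I\supseteq I'$, each $\operatorname{cone}F$ lies in some $\operatorname{cone}F'$, and then $F=M\cap\operatorname{cone}F\subseteq M'\cap\operatorname{cone}F'=F'$.

Now take extra elements $z_i$ for $1<i<k$ and put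
\[
N_i=\begin{cases}M\cap A_i & \text{if } i\in I\cup\{1,k\},\\ (M\cap A_i)\cup\{z_i\}&\text{otherwise.}\end{cases}
\]
The assignment $(M,I)\mapsto(N_1,\dots,N_k)$ is a bijection from the pairs with \eqref{eq:MI} to the tuples of nonempty subsets $N_1\subseteq A_1$, $N_k\subseteq A_k$, $N_i\subseteq A_i\cup\{z_i\}$ $(1<i<k)$. By the description of the order, $(M,I)\le(M',I')$ if and only if $N_i\subseteq N_i'$ for all $i$. Nonempty subsets of a set with $m+1$ elements are the nonempty faces of $\Delta^m$, and the nonempty faces of a product of polytopes are the products of nonempty faces. This proves the isomorphism. The dimension is $(n_1-1)+\sum_{1<i<k}n_i+(n_k-1)=n-3$. The top element $(\mathcal A\setminus v,\emptyset)$ corresponds to the whole polytope, so $W$ is the poset of its proper nonempty faces, and (R) applies. For $n=3$ the polytope is a point and $W=\emptyset$.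
\end{proof}

For $n=4$ the polytope is a segment, $W$ has two elements, and in the examples of the introduction $f$ is a bijection. In general the fibers of $f$ are not single points.

\section{A fiber worked by hand}\label{sec:example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] (0,0)--(3,2)--(0,2)--cycle;
\fill[gray!25] (0,0)--(0,2)--(-3,2)--cycle;
\draw[thick] (0,0)--(3,2)--(2,4)--(-2,4)--(-3,2)--cycle;
\draw[thick] (-3,2)--(3,2);
\draw[thick] (0,0)--(0,2);
\draw[dashed,thick] (0,2)--(-2,4);
\draw[dashed,thick] (0,2)--(2,4);
\fill (0,0) circle (2pt) node[below] {$v$};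
\fill (3,2) circle (2pt) node[right] {$b$};
\fill (-3,2) circle (2pt) node[left] {$a$};
\fill (0,2) circle (2pt) node[below right] {$q$};
\fill (2,4) circle (2pt) node[above] {$d_2$};
\fill (-2,4) circle (2pt) node[above] {$d_1$};
\end{tikzpicture}
\caption{Six points, with $a,q,b$ collinear. The two shaded triangles are the prescribed cells at $v$. The solid segments are drawn by every subdivision that has these two cells. Since $q$ must be a vertex of every polygon containing it, such a subdivision must also draw at least one of the two dashed segments.}
\label{fig:example}
\end{figure}

Let $\mathcal A$ consist of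
\[
v=(0,0),\quad a=(-3,2),\quad q=(0,2),\quad b=(3,2),\quad d_1=(-2,4),\quad d_2=(2,4).
\]
The hull is the pentagon $v\,b\,d_2\,d_1\,a$. The rays from $v$ pass through $b,d_2,q,d_1,a$ in this order. Let $T$ have the marked points $b,q,a$ and the single wall through $q$, that is, $T=\{\{b,q\},\{q,a\}\}$. We determine the fiber $f^{-1}(T)$. Its elements are the subdivisions whose cells at $v$ are exactly $\{v,b,q\}$ and $\{v,q,a\}$ (Figure~\ref{fig:example}).

The other cells of such an $S$ decompose the trapezoid $a\,b\,d_2\,d_1$, with $q$ on its lower side. All of $a,b,d_1,d_2$ are vertices of $P$ and $q$ is marked, so $S$ is determined by the segments it draws inside the trapezoid. By Lemma~\ref{lem:basic}(a), $q$ is a vertex of every cell hull containing it. So no single hull fills the half disc above $q$, and at least one edge leaves $q$ upward. It ends at a vertex of $S$, which can only be $d_1$ or $d_2$. If $qd_1$ is drawn, there remain the triangle $a\,q\,d_1$ and the convex quadrilateral $q\,b\,d_2\,d_1$. The latter may be left alone, or cut by one of its diagonals $qd_2$, $bd_1$. The case of $qd_2$ is symmetric. So the fiber has five elements. Naming them by the segments drawn inside the trapezoid,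 we have
\[
\{qd_1,bd_1\}\;<\;\{qd_1\}\;>\;\{qd_1,qd_2\}\;<\;\{qd_2\}\;>\;\{qd_2,ad_2\}.
\]
The order complex is a path with five vertices. It is contractible, but the poset has two maximal elements.

The mechanism to remember is this. The forced drawing leaves an angle of size $\pi$ above $q$. Each $S$ in the fiber must enter this angle from $q$, and it must do so along $qd_1$ or $qd_2$. So the fiber is the union of two down-closed sets, those $S$ that draw $qd_1$ and those that draw $qd_2$. Each has a maximum, and so has their intersection. The nerve lemma then gives contractibility. In general there may again be an angle of size $\ge\pi$ after one such step, and the sets in the cover are treated by induction.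

Note that the angle at $q$ is exactly $\pi$ because $a,q,b$ are collinear; it still has to be opened. This is why angles of size $\ge\pi$, and not only $>\pi$, will count as bad below.

\section{The fibers are contractible}\label{sec:fibers}

\begin{proposition}\label{prop:fiber}
Let $x\in\widehat{\mathcal S}(\mathcal A)$ and $T\in W$ with $T\le x/v$. Then
\[
\Phi=\Phi(x,T)=\{S\in\widehat{\mathcal S}(\mathcal A):\ S\le x,\ S/v=T\}
\]
is contractible.
\end{proposition}

All elements of $\Phi$ are proper, since $T$ is. The rest of this section is the proof. We fix $x$ and $T$.

\subsection{What is prescribed}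

For $F\in T$ let $K_F=\operatorname{conv}(F\cup v)$. Let $K=\bigcup_{F\in T}K_F$ and $M_T=\{v\}\cup\bigcup_{F\in T}F$.

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(a)] For $F\ne F''$ in $T$, $K_F\cap K_{F''}$ is $\{v\}$ or a common edge $[v,q]$ of $K_F$ and $K_{F''}$. In particular a vertex of $K_{F''}$ that lies in $K_F$ is a vertex of $K_F$.
\item[(b)] $M_T\cap K_F=F\cup v$ for $F\in T$.
\item[(c)] The polygons $K_F$, $F\in T$, cover $P$ near $v$.
\item[(d)] For each $F\in T$ there is a cell $F^x\in x$ with $F\cup v\subseteq F^x$. Hence $\operatorname{int}K_F\cap|x|=\emptyset$, and $M_T\subseteq M(x)$.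
\item[(e)] Let $S\in\widehat{\mathcal S}(\mathcal A)$. Then $S/v=T$ if and only if $F\cup v\in S$ for all $F\in T$. Hence $\Phi$ consists of the $S\le x$ with $F\cup v\in S$ for all $F\in T$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If the cones of $F$ and $F''$ meet only in the apex, then $K_F\cap K_{F''}=\{v\}$. Otherwise they meet in a common extreme ray $\rho$, and $F\cap\rho=F''\cap\rho\neq\emptyset$. Since $\rho$ is an extreme ray, $K_F\cap\rho=[v,q]$ with $q$ the point of $F\cap\rho$ farthest from $v$, and the same holds for $F''$. So $K_F\cap K_{F''}=[v,q]$, an edge of both. A vertex of $K_{F''}$ in the common face $K_F\cap K_{F''}$ is extreme in it, hence a vertex of $K_F$.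

(b) For $F''\neq F$ in $T$, a point of $F''$ in $K_F$ lies in $\operatorname{cone}F\cap\operatorname{cone}F''$, hence in $F$.

(c) $K_F$ agrees with $\operatorname{cone}F$ near $v$, and these cones cover $\operatorname{cone}(\mathcal A\setminus v)\supseteq P$.

(d) The cell exists because $T\le x/v$. Then $\operatorname{int}K_F\subseteq\operatorname{int}\operatorname{conv}F^x$, and this set misses $|x|$ by Lemma~\ref{lem:basic}(c).

(e) If $S/v=T$, then $F\cup v\in S$ for all $F\in T$. Conversely, let $F\cup v\in S$ for all $F\in T$, and let $v\in G\in S$. Then $\operatorname{int}\operatorname{conv}G$ has points arbitrarily close to $v$, so by (c) it meets some $K_F=\operatorname{conv}(F\cup v)$, and $G=F\cup v$ by Lemma~\ref{lem:basic}(c). So $S/v=T$.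
\end{proof}

Which points can be vertices of some $S\in\Phi$? They are marked in $x$, and inside $K$ the cells are prescribed. This suggests
\[
Y=\bigl(M(x)\setminus K\bigr)\cup\{\text{vertices of }K_F:\ F\in T\}.
\]
By Lemma~\ref{lem:K}(a), $Y\cap K_F$ is exactly the set of vertices of $K_F$, so $Y\cap\operatorname{int}K_F=\emptyset$. By Lemma~\ref{lem:K}(d), $Y\subseteq M(x)$; in particular $Y$ is finite. Note that $v\in Y$.

\begin{lemma}\label{lem:Y}
All vertices of $x$, and all vertices of every $S\in\Phi$, lie in $Y$.
\end{lemma}

\begin{proof}
Such a vertex $p$ lies in $M(x)$. If $p\notin K$, then $p\in Y$. Let $p\in K_F$. If $p$ is a vertex of $S\in\Phi$, then $F\cup v\in S$, and $p$ is a vertex of $K_F$ by Lemma~\ref{lem:basic}(a). If $p$ is a vertex of $x$, then $p\in K_F\subseteq\operatorname{conv}F^x$, so $p$ is a vertex of $\operatorname{conv}F^x$ by Lemma~\ref{lem:basic}(a). It is then extreme in the subset $K_F$.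
\end{proof}

\subsection{Frames}

By Lemma~\ref{lem:order} and Lemma~\ref{lem:K}(e), every $S\in\Phi$ draws at least
\[
G_0=|x|\cup\bigcup_{F\in T}\partial K_F .
\]
We want to complete $G_0$ step by step to skeletons of elements of $\Phi$. The intermediate drawings must respect two constraints: nothing may be drawn inside $K_F$, and the drawing may end, turn or branch only at points of $Y$.

\begin{definition}\label{def:frame}
A \emph{frame} is a set $G$ with $G_0\subseteq G\subseteq P$ that is a finite union of nondegenerate closed segments with both endpoints in $Y$, such that $G\cap\operatorname{int}K_F=\emptyset$ for all $F\in T$, and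
\begin{equation}\label{eq:LS}
G\text{ is straight at every }y\in G\setminus Y .
\end{equation}
For a frame $G$ put $\Phi_G=\{S\in\Phi:\ |S|\supseteq G\}$.
\end{definition}

As $Y$ is finite, there are finitely many frames. Since $\partial P\subseteq|x|\subseteq G$, the set $P\setminus G=\operatorname{int}P\setminus G$ is open in $\mathbb R^2$. A frame may have loose ends (a segment may stop at an otherwise isolated point of $Y$); this does no harm.

\begin{lemma}\label{lem:G0}
$G_0$ is a frame, and $\Phi_{G_0}=\Phi$.
\end{lemma}

\begin{proof}
The second statement was just noted. $G_0\subseteq P$ is the union of the edges of the hulls of the cells of $x$ and of the edges of the $K_F$, and the endpoints are in $Y$ by Lemma~\ref{lem:Y} and the definition of $Y$. By Lemma~\ref{lem:K}(a),(d) it misses every $\operatorname{int}K_F$.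

To check \eqref{eq:LS}, let $y\in G_0\setminus Y$. If $y$ is on no $\partial K_F$, then $G_0=|x|$ near $y$, and $y$ is not a vertex of $x$ by Lemma~\ref{lem:Y}, so Lemma~\ref{lem:local}(a) applies. Let $y\in\partial K_F$. As $y\notin Y$, it is in the relative interior of an edge of $K_F$, with directions $\pm u$. If $y$ also lies in another $K_{F''}$, then, as $y\ne v$, it lies on a common edge of the two polygons, in its relative interior. So $\bigcup_F\partial K_F$ has direction set $\{\pm u\}$ at $y$. If moreover $y\in|x|$, then $|x|$ is straight at $y$ by Lemmas~\ref{lem:Y} and~\ref{lem:local}(a). It also misses $\operatorname{int}K_F$, which near $y$ is an open half disc bounded by the line $y+\mathbb Ru$. So the direction set of $|x|$ at $y$ is $\{\pm u\}$ as well.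
\end{proof}

We shall prove:
\begin{equation}\label{eq:claim}
\Phi_G\text{ is contractible for every frame }G.
\end{equation}
For $G=G_0$ this is Proposition~\ref{prop:fiber}. The proof of \eqref{eq:claim} is by downward induction on $G$ with respect to inclusion. What distinguishes a finished drawing from an unfinished one is the following.

\begin{definition}
A \emph{bad sector} of a frame $G$ is a sector of length $\ge\pi$ of $G$ at a point $y\in Y\cap G\cap\operatorname{int}P$ at which $G$ is not straight.
\end{definition}

\begin{remark}
If a bad sector at $y$ has length exactly $\pi$, then $D_G(y)$ contains two opposite directions $\pm u$. The segments of $G$ in these directions have endpoints in $Y\subseteq\mathcal A$, so $\mathcal A$ contains three collinear points. In general position all bad sectors have length $>\pi$.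
\end{remark}

\subsection{Frames without bad sectors}

\begin{lemma}\label{lem:polygons}
Let $G$ be a frame without bad sectors. Then $P\setminus G$ has finitely many components $C$. Their closures $\overline C$ are convex polygons with vertices in $Y$ and with $\operatorname{int}\overline C=C$. They cover $P$, any two of them meet in a common face, and the union of their boundaries is $G$.
\end{lemma}

\begin{proof}
\emph{Step 1: sizes of sectors.} Let $y\in G$. We claim: \emph{all sectors at $y$ that are contained in $P$ have length $\le\pi$, and if $G$ is not straight at $y$ they have length $<\pi$.} Let $y\in\operatorname{int}P$. If $G$ is straight at $y$, both sectors have length $\pi$. If not, then $y\in Y$ by \eqref{eq:LS}, and the claim holds because there are no bad sectors. Let $y\in\partial P$. As $\partial P\subseteq G$, a sector contained in $P$ lies in the open angle of $P$ at $y$, which has size $\le\pi$. If the sector has length $\pi$, then $y$ is in the relative interior of an edge of $P$ and the sector is the whole open half circle. Since $\partial P\subseteq G\subseteq P$, the set $D_G(y)$ then consists of the two directions of the edge, so $G$ is straight at $y$.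

\emph{Step 2: closures.} Let $C$ be a component of $P\setminus G$. It is open. A point of $\overline C\setminus C$ is in $P$, and if it were not in $G$ it would lie in another component, which is open and disjoint from $C$. So $\overline C\setminus C\subseteq G$.

\emph{Step 3: $C$ is convex.} Any two points of the open connected set $C$ are joined by a polygonal path in $C$, so it suffices to show that $[a,b]\cup[b,c]\subseteq C$ implies $[a,c]\subseteq C$: one can then shorten the path edge by edge. If $a,b,c$ are collinear this is clear. Otherwise let $c_s=b+s(c-b)$ for $s\in[0,1]$. The set of $s$ with $[a,c_s]\subseteq C$ is open in $[0,1]$ and contains $0$. Suppose it is not all of $[0,1]$, and let $s^*>0$ be the least $s$ outside it. Points of $[a,c_{s^*}]\setminus C$ lie in $\overline C\setminus C\subseteq G$. Let $y$ be the one closest to $a$. It lies in the open segment $(a,c_{s^*})$, since $a,c_{s^*}\in C$. The triangle $a\,b\,c_{s^*}$ minus its side $[a,c_{s^*}]$ is contained in $\bigcup_{s<s^*}[a,c_s]\subseteq C$. So an open half disc at $y$, bounded by the line through $a$ and $c_{s^*}$, lies in $C$ and misses $G$. It lies in a sector of $G$ at $y$, which has length $\ge\pi$. This sector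 is connected, misses $G\supseteq\partial P$ and meets $P$, so it is contained in $P$. By Step~1, $G$ is straight at $y$. As $D_G(y)$ misses the open half circle, it consists of the two directions of the line through $a$ and $c_{s^*}$. So the points of $[a,c_{s^*}]$ just before $y$ are in $G$ and not in $C$, contrary to the choice of $y$.

\emph{Step 4: $C$ near a boundary point.} Let $y\in\overline C\cap G$. We claim: \emph{for small $\rho$, $C\cap B(y,\rho)$ is exactly one sector; and $y$ is an extreme point of $\overline C$ if and only if $G$ is not straight at $y$.} A sector that meets $C$ is connected and misses $G\supseteq\partial P$, so it lies in $P\setminus G$ and hence in $C$. So $C\cap B(y,\rho)$ is a nonempty union of sectors. It is convex by Step~3, hence connected, so it is one sector. By Step~1 its length is at most $\pi$. If the length is $<\pi$, then $\overline C$ is near $y$ an angle of size $<\pi$ with apex $y$, and $y$ is extreme. If it is $\pi$, then $y$ is in the relative interior of a segment in $\overline C$. Finally the length is $\pi$ if $G$ is straight at $y$, and $<\pi$ if not, by Step~1.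

\emph{Step 5: polygons.} The extreme points of $\overline C$ are not in the open set $C$, so they are in $G$ by Step~2. By Step~4, $G$ is not straight there, and by \eqref{eq:LS} they are in $Y$. So $\overline C$ is a convex polygon with vertices in $Y$, and the open convex set $C$ is the interior of its closure. In particular $C$ is determined by a subset of the finite set $Y$, so there are finitely many components. Since $G$ has empty interior, $P\setminus G$ is dense in $P$, and the finitely many closed sets $\overline C$ cover $P$. We have $\partial\overline C=\overline C\setminus C\subseteq G$. Conversely a point of $G$ lies in some $\overline C$ but not in $C$, hence in $\partial\overline C$.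

\emph{Step 6: face to face.} Let $C\neq C'$ be components with $Q=\overline C\cap\overline{C'}\ne\emptyset$. By Step~2 a point of $Q\setminus G$ would lie in $C\cap C'=\emptyset$, so $Q\subseteq G$. So $Q$ is convex with empty interior, that is, a point or a segment, and it misses $C$ and $C'$. Suppose $y\in Q$ and $G$ is straight at $y$, with directions $\pm u$. By Step~4, $C$ and $C'$ occupy the two different half discs at $y$. So $Q$ contains a neighborhood of $y$ in the line $y+\mathbb Ru$, and $Q$ is a segment with $y$ in its relative interior. Consequently, if $Q=\{y\}$, or if $y$ is an endpoint of a segment $Q$, then $G$ is not straight at $y$, and $y$ is a vertex of both $\overline C$ and $\overline{C'}$ by Step~4. If $Q$ is a segment, it lies in the boundary of $\overline C$, hence in an edge of $\overline C$. Its endpoints are vertices of $\overline C$, so $Q$ is this edge. The same holds for $\overline{C'}$. In all cases $Q$ is a common face.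
\end{proof}

\begin{lemma}\label{lem:max}
If the frame $G$ has no bad sector, $\Phi_G$ has a maximum.
\end{lemma}

\begin{proof}
We mark as many points as possible: outside $K$ all marked points of $x$, and in $K$ those of $T$. So let
\[
M=\bigl(M(x)\setminus K\bigr)\cup M_T,\qquad S_G=\{M\cap\overline C:\ C\text{ a component of }P\setminus G\}.
\]
Note that $Y\subseteq M\subseteq M(x)$. By Lemma~\ref{lem:polygons} the vertices of $\overline C$ are in $Y\subseteq M$, so $\operatorname{conv}(M\cap\overline C)=\overline C$. The polygons $\overline C$ cover $P$ and meet face to face, and $M\cap\overline C$ and $M\cap\overline{C'}$ agree on $\overline C\cap\overline{C'}$. So $S_G$ is a subdivision with $M(S_G)=M$ and $|S_G|=G$.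

\emph{$S_G\in\Phi_G$.} By Lemma~\ref{lem:order}, $S_G\le x$, since $G\supseteq|x|$ and $M\subseteq M(x)$. For $F\in T$ the open set $\operatorname{int}K_F$ is connected and misses $G$, while $\partial K_F\subseteq G$. So $\operatorname{int}K_F$ is a component of $P\setminus G$, and its cell is $M\cap K_F=M_T\cap K_F=F\cup v$ by Lemma~\ref{lem:K}(b). So $S_G\in\Phi$ by Lemma~\ref{lem:K}(e), and $|S_G|=G$.

\emph{$S_G$ is the maximum.} Let $S\in\Phi_G$. Then $|S|\supseteq G=|S_G|$. Also $M(S)\subseteq M(x)$, and $M(S)\cap K_F=F\cup v$ for $F\in T$ by Lemma~\ref{lem:basic}(b), since $F\cup v\in S$. So $M(S)\subseteq M=M(S_G)$, and $S\le S_G$ by Lemma~\ref{lem:order}.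
\end{proof}

\subsection{Frames with a bad sector}

Let $I$ be a bad sector of the frame $G$ at $y$. We look from $y$ into $I$ and record what we see first. For $u\in I$ let
\[
w_u=y+t_uu,\qquad t_u>0\text{ least with }y+t_uu\in G\cup Y .
\]
This exists: the ray from $y\in\operatorname{int}P$ meets $\partial P\subseteq G$, the set $G\cup Y$ is closed, and since $u\notin D_G(y)$ and $Y$ is finite, it contains no $y+\varepsilon u$ with small $\varepsilon>0$. Let
\[
U=\{u\in I:\ w_u\in Y\},
\]
a finite set. In Section~\ref{sec:example}, with $y=q$, these are the directions to $d_1$ and $d_2$. The next lemma says that we always see a point of $Y$, that the segments to the visible points may be added to the frame in any combination, and that every $S\in\Phi_G$ draws at least one of them.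

\begin{lemma}\label{lem:bad}
\begin{itemize}
\item[(a)] $U\neq\emptyset$.
\item[(b)] For every nonempty $\sigma\subseteq U$ the set $G_\sigma=G\cup\bigcup_{u\in\sigma}[y,w_u]$ is a frame strictly larger than $G$.
\item[(c)] $\Phi_G=\bigcup_{u\in U}\Phi_{G_{\{u\}}}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $U=\emptyset$. The idea is that then we see a single straight line across all of $I$, which is impossible for an arc of length $\ge\pi$ in a bounded polygon. Let $u_0\in I$. Then $w_{u_0}\in G\setminus Y$, so by \eqref{eq:LS} the set $G\cup Y$ agrees near $w_{u_0}$ with a line $\ell(u_0)$. This line does not have direction $u_0$, because otherwise $-u_0\in D_G(w_{u_0})$, contrary to the minimality of $t_{u_0}$. So $\ell(u_0)$ does not contain $y$.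

We claim that $\ell(u)=\ell(u_0)$ for $u\in I$ near $u_0$. For small $\rho$ the part of $G\cup Y$ in $B(y,\rho)$ is contained in the union of $\{y\}$ and the rays from $y$ with directions in $D_G(y)$, so $t_u\ge\rho$ for all $u\in I$. Outside small neighborhoods of $y$ and $w_{u_0}$, the segment $[y,w_{u_0}]$ has positive distance from the closed set $G\cup Y$. So for $u$ near $u_0$ the ray from $y$ in direction $u$ first meets $G\cup Y$ near $w_{u_0}$, namely at its intersection with $\ell(u_0)$. So $w_u\in\ell(u_0)$, and $\ell(u)=\ell(u_0)$.

As $I$ is connected, $\ell(u)=\ell$ is constant on $I$, and all $w_u$, $u\in I$, lie on the line $\ell\not\ni y$. The directions from $y$ that meet $\ell$ form an open half circle. So the arc $I$ of length $\ge\pi$ is this half circle, and $t_u$ is unbounded on $I$, contradicting the boundedness of $P$.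

(b) $G_\sigma$ is strictly larger since $I\cap D_G(y)=\emptyset$. It lies in the convex set $P$, and the new segments have their endpoints $y,w_u$ in $Y$. The open segments $(y,w_u)$ are disjoint from $G\cup Y$ and lie on different rays from $y$, so they are pairwise disjoint.

To check \eqref{eq:LS}, let $p\in G_\sigma\setminus Y$. If $p\in G$, then $p$ lies on no $[y,w_u]$, so near $p$ the set $G_\sigma$ equals $G$, which is straight at $p$. Otherwise $p$ is on one open segment $(y,w_u)$, and near $p$ the set $G_\sigma$ equals this segment.

It remains to see that $G_\sigma$ misses $\operatorname{int}K_F$ for $F\in T$. The points $y,w_u\in Y$ are not in $\operatorname{int}K_F$. Suppose $(y,w_u)$ meets $\operatorname{int}K_F$. Being connected and disjoint from $\partial K_F\subseteq G$, it lies in $\operatorname{int}K_F$. So $y\in Y\cap K_F$ is a vertex of $K_F$, and $u$ is in the open angle of $K_F$ at $y$. The two edge directions of $K_F$ at $y$ are in $D_G(y)$, so the sector $I\ni u$ is contained in this angle and has length $<\pi$, a contradiction.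

(c) The inclusion $\supseteq$ is clear. Let $S\in\Phi_G$; then $y\in G\subseteq|S|$. First we show that $D_{|S|}(y)\cap I\neq\emptyset$. If $y$ is a vertex of $S$, all sectors of $|S|$ at $y$ have length $<\pi$ by Lemma~\ref{lem:local}(b), so the arc $I$ is contained in none of them and must meet $D_{|S|}(y)$. If $y$ is not a vertex of $S$, then $D_{|S|}(y)=\{z,-z\}\supseteq D_G(y)\ne\emptyset$ by Lemma~\ref{lem:local}(a). As $G$ is not straight at $y$, $D_G(y)$ is a single direction, say $z$. So $I=\mathbb S^1\setminus\{z\}$ contains $-z$.

Now let $u\in D_{|S|}(y)\cap I$. By Lemmas~\ref{lem:local}(c) and~\ref{lem:Y} there is a vertex $w'=y+su\in Y$ of $S$, $s>0$, with $[y,w']\subseteq|S|$. So $w_u\in(y,w']$. We claim that $w_u\in Y$. Otherwise $w_u\in(y,w')$ and $w_u\in G$, and $w_u$ is not a vertex of $S$ by Lemma~\ref{lem:Y}. So $|S|$ is straight at $w_u$ by Lemma~\ref{lem:local}(a), and since $[y,w']\subseteq|S|$, $D_{|S|}(w_u)=\{\pm u\}$. By \eqref{eq:LS} $G$ is also straight at $w_u$, and $D_G(w_u)\subseteq D_{|S|}(w_u)$, so $D_G(w_u)=\{\pm u\}$. This contradicts the minimality of $t_u$. Hence $u\in U$ and $[y,w_u]\subseteq[y,w']\subseteq|S|$, that is, $S\in\Phi_{G_{\{u\}}}$.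
\end{proof}

\subsection{End of the proof of Proposition~\ref{prop:fiber}}

We prove \eqref{eq:claim}. Let $G$ be a frame, and suppose that \eqref{eq:claim} holds for all strictly larger frames. If $G$ has no bad sector, $\Phi_G$ has a maximum by Lemma~\ref{lem:max} and is contractible by (O). Otherwise let $I$ be a bad sector, and use the notation of Lemma~\ref{lem:bad}. Each $\Phi_{G_{\{u\}}}$ is down-closed in $\Phi_G$, since $S\le S'$ implies $|S|\supseteq|S'|$. The maximum of a chain in $\Phi_G$ lies in some $\Phi_{G_{\{u\}}}$ by Lemma~\ref{lem:bad}(c), and then the whole chain does. So
\[
\Delta(\Phi_G)=\bigcup_{u\in U}\Delta\bigl(\Phi_{G_{\{u\}}}\bigr).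
\]
For $\emptyset\neq\sigma\subseteq U$ we have $\bigcap_{u\in\sigma}\Phi_{G_{\{u\}}}=\Phi_{G_\sigma}$, and this is contractible by Lemma~\ref{lem:bad}(b) and induction. In particular all these intersections are nonempty, and the nerve is the full simplex on $U\ne\emptyset$. By (N), $\Phi_G$ is contractible. This proves \eqref{eq:claim}, and Proposition~\ref{prop:fiber} is the case $G=G_0$. \qed

\section{Proof of Theorem~\ref{thm:main}}

Apply Lemma~\ref{lem:babson} to $f:\mathcal S(\mathcal A)\to W$. For $T\in W$ we have $f^{-1}(T)=\Phi(\hat1,T)$. For $x\in\mathcal S(\mathcal A)$ with $f(x)\ge T$ we have $f^{-1}(T)\cap\mathcal S(\mathcal A)_{\le x}=\Phi(x,T)$. Both are contractible by Proposition~\ref{prop:fiber}, so $f$ is a homotopy equivalence. By Proposition~\ref{prop:W}, $W$ is the poset of proper nonempty faces of the polytope in the theorem and $\Delta(W)\cong\mathbb S^{n-4}$. (For $n=3$ both posets are empty.) \qed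

\section{Coherent subdivisions}\label{sec:coherent}

We turn to Theorem~\ref{thm:labelled}. From now on $\mathcal A$ is a labelled configuration of $n$ labels, not all on a line. We use the same letter for a label and its location. Lemma~\ref{lem:basic}(b),(c) and their proofs hold verbatim, where $M(S)\cap\operatorname{conv}F$ denotes the set of labels in $M(S)$ located in $\operatorname{conv}F$.

For $\omega\in\mathbb R^{\mathcal A}$ and $p\in P$ let
\[
g_\omega(p)=\min\Bigl\{\sum_a\lambda_a\omega(a):\ \lambda_a\ge0,\ \sum_a\lambda_a=1,\ \sum_a\lambda_aa=p\Bigr\}.
\]
This is the lower boundary of $\operatorname{conv}\{(a,\omega(a))\}$, and the largest convex function on $P$ with $g_\omega(a)\le\omega(a)$ for all labels $a$. So an affine function $\varphi$ satisfies $\varphi\le\omega$ on $\mathcal A$ if and only if $\varphi\le g_\omega$ on $P$. A \emph{linearity domain} of $g_\omega$ is a $2$-dimensional set of the form $\{p\in P:g_\omega(p)=\varphi(p)\}$ with $\varphi\le g_\omega$ affine. Then $S_\omega$, as defined in the introduction, is the collection of the sets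
\begin{equation}\label{eq:cell}
F=\{a\in\mathcal A:\ a\in\Pi,\ \omega(a)=g_\omega(a)\},\qquad \Pi\text{ a linearity domain of }g_\omega,
\end{equation}
and $\operatorname{conv}F=\Pi$. To see this, let $\varphi\le g_\omega$ be affine, and put $F=\{a:\omega(a)=\varphi(a)\}$ and $\Pi=\{p\in P:g_\omega(p)=\varphi(p)\}$. If $\omega(a)=\varphi(a)$, then $g_\omega(a)\le\omega(a)=\varphi(a)\le g_\omega(a)$. So $\omega(a)=\varphi(a)$ means $\omega(a)=g_\omega(a)$ and $a\in\Pi$. The set $\Pi=\{g_\omega-\varphi\le0\}$ is convex, so it contains $\operatorname{conv}F$. Conversely, for $p\in\Pi$ write $g_\omega(p)=\sum\lambda_a\omega(a)$ as above. Then $0=g_\omega(p)-\varphi(p)=\sum\lambda_a(\omega(a)-\varphi(a))$ with nonnegative terms, so all $a$ with $\lambda_a>0$ are in $F$, and $p\in\operatorname{conv}F$. So $\operatorname{conv}F=\Pi$, and one is $2$-dimensional if and only if the other is.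

We shall use the following consequence of the definition of $S_\omega$. \emph{A set $F$ of labels with $2$-dimensional hull is contained in a cell of $S_\omega$ if and only if there is an affine function $\varphi_F$ with}
\begin{equation}\label{eq:contained}
\varphi_F=\omega\ \text{on }F,\qquad\varphi_F\le\omega\ \text{on }\mathcal A,
\end{equation}
\emph{and it is a cell of $S_\omega$ if and only if moreover $\varphi_F<\omega$ on $\mathcal A\setminus F$.} Note that $\varphi_F$ is unique, because $F$ affinely spans the plane.

\begin{lemma}
$S_\omega$ is a subdivision of $\mathcal A$.
\end{lemma}

\begin{proof}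
The linearity domains are the projections of the finitely many non-vertical facets of the polyhedron $\{(p,h):p\in P,\ h\ge g_\omega(p)\}$, and these cover $P$. Let $F,G\in S_\omega$ with affine functions $\varphi_F,\varphi_G$. Then $\operatorname{conv}F\cap\operatorname{conv}G=\{p\in\operatorname{conv}F:\varphi_F(p)-\varphi_G(p)=0\}$, and $\varphi_F-\varphi_G=g_\omega-\varphi_G\ge0$ on $\operatorname{conv}F$. So this is a face of $\operatorname{conv}F$, and by symmetry one of $\operatorname{conv}G$. By \eqref{eq:cell}, both $F$ and $G$ contain exactly those labels located in it for which $\omega=g_\omega$.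
\end{proof}

Let $\mathcal S_{\mathrm{coh}}(\mathcal A)$ be the poset of coherent subdivisions different from $\hat1=S_0$. For coherent $S$ put
\[
D(S)=\{\omega\in\mathbb R^{\mathcal A}:\ S_\omega\ge S\}.
\]
Thus $\omega\in D(S)$ if and only if for every $F\in S$ there is an affine $\varphi_F$ with \eqref{eq:contained}. The existence of an affine $\varphi_F$ with $\varphi_F=\omega$ on $F$ is a linear condition on $\omega$, and $\varphi_F$ depends linearly on $\omega|_F$. So $D(S)$ is a closed polyhedral cone, given in a linear subspace by the inequalities $\omega(a)-\varphi_F(a)\ge0$ for $F\in S$, $a\notin F$.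

\begin{lemma}\label{lem:fan}
Let $S,S'$ be coherent subdivisions.
\begin{itemize}
\item[(a)] The relative interior of $D(S)$ is $\{\omega:S_\omega=S\}$.
\item[(b)] If $S'\ge S$, then $D(S')$ is a face of $D(S)$.
\item[(c)] The cones $D(S)$ form a complete fan, that is, they cover $\mathbb R^{\mathcal A}$, every nonempty face of a cone in the family is in the family, and any two cones meet in a common face. Moreover $D(S)\subseteq D(S')$ if and only if $S\ge S'$.
\item[(d)] Each $D(S)$ has lineality space $D(\hat1)$, which is the $3$-dimensional space of restrictions of affine functions to $\mathcal A$.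
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $S_\omega=S$, all the inequalities $\varphi_F(a)\le\omega(a)$, $F\in S$, $a\notin F$, are strict by the statement after \eqref{eq:contained}. Conversely, if $\omega\in D(S)$ and all are strict, every $F\in S$ is a cell of $S_\omega$. The hulls of the cells of $S$ cover $P$, so $S_\omega$ has no other cells by Lemma~\ref{lem:basic}(c). Since $S$ is coherent, there is a point where all inequalities are strict. So none of them is an implicit equality, and the points where all are strict form the relative interior.

(b) $D(S')\subseteq D(S)$ is clear. Let $E$ be the set of $\omega\in D(S)$ with $\varphi_F(a)=\omega(a)$ whenever $F\in S$, $F\subseteq F'\in S'$ and $a\in F'$. It is a face of $D(S)$, as it is obtained by turning some of the defining inequalities into equalities. If $\omega\in D(S')$ and $F\subseteq F'\in S'$, then $\varphi_{F'}=\varphi_F$, since both agree with $\omega$ on $F$; so $\omega\in E$. Conversely let $\omega\in E$ and $F'\in S'$. Then $F'$ contains some $F\in S$: the finitely many hulls of the cells of $S$ cover the open set $\operatorname{int}\operatorname{conv}F'$, so some $\operatorname{int}\operatorname{conv}F$ with $F\in S$ meets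 it, and the cell of $S'$ containing $F$ is $F'$ by Lemma~\ref{lem:basic}(c). As $\varphi_F=\omega$ on $F'$ and $\varphi_F\le\omega$, the set $F'$ is contained in a cell of $S_\omega$. So $\omega\in D(S')$, and $E=D(S')$.

(c) Every $\omega$ lies in $D(S_\omega)$. Let $E$ be a nonempty face of $D(S)$ and $\omega\in\operatorname{relint}E$. Then $S_\omega\ge S$, so $D(S_\omega)$ is a face of $D(S)$ by (b), with $\omega$ in its relative interior by (a). Two faces whose relative interiors meet are equal, so $E=D(S_\omega)$. Next let $\omega$ be a relative interior point of the convex set $N=D(S)\cap D(S')$. Then $S_\omega\ge S$ and $S_\omega\ge S'$, so $D(S_\omega)$ is a face of $D(S)$ and of $D(S')$, and $D(S_\omega)\subseteq N$. A face of $D(S)$ that contains a relative interior point of the convex subset $N$ contains $N$. So $N=D(S_\omega)$. If $S\ge S'$, then $D(S)\subseteq D(S')$. If $D(S)\subseteq D(S')$ and $S=S_\omega$, then $\omega\in D(S')$, that is, $S\ge S'$.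

(d) $D(\hat1)$ is the set of $\omega$ for which some affine $\varphi$ equals $\omega$ on $\mathcal A$. Its dimension is $3$ because $\mathcal A$ is not on a line. It is contained in every $D(S)$, as $S\le\hat1$, and it is a linear space. Conversely let $\omega,-\omega\in D(S)$, and let $F\in S$ with affine functions $\varphi_F$ for $\omega$ and $\varphi_F'$ for $-\omega$. Both $\varphi_F'$ and $-\varphi_F$ equal $-\omega$ on $F$, so $\varphi_F'=-\varphi_F$. From $\varphi_F\le\omega$ and $-\varphi_F\le-\omega$ we get $\omega=\varphi_F$ on $\mathcal A$.
\end{proof}

\begin{remark}\label{rem:cohsphere}
This justifies the count of the introduction. Modulo $D(\hat1)$ the cones $D(S)$ form a complete fan of pointed cones in $\mathbb R^{n-3}$. The nonzero cones correspond to $S\ne\hat1$, with inclusion opposite to refinement. Their intersections with the unit sphere are the cells of a regular cell decomposition of $\mathbb S^{n-4}$, so by (R) the order complex of $\mathcal S_{\mathrm{coh}}(\mathcal A)$ is homeomorphic to $\mathbb S^{n-4}$. This does not settle Theorem~\ref{thm:labelled}, where the inclusion $\mathcal S_{\mathrm{coh}}(\mathcal A)\hookrightarrow\mathcal S(\mathcal A)$ is in question, and it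 is not used in the proof.
\end{remark}

\subsection*{Distinct points}

\begin{proposition}\label{prop:cohdistinct}
If the points of $\mathcal A$ are distinct, the inclusion $i:\mathcal S_{\mathrm{coh}}(\mathcal A)\to\mathcal S(\mathcal A)$ is a homotopy equivalence.
\end{proposition}

\begin{proof}
Use the notation of Section~\ref{sec:contraction}. Since $f:\mathcal S(\mathcal A)\to W$ is a homotopy equivalence, it suffices to show that $f\circ i$ is one. By (Q) it suffices that
\[
X_T=\{S\in\mathcal S_{\mathrm{coh}}(\mathcal A):\ S/v\ge T\}
\]
is contractible for each $T\in W$. Here upper fibers are accessible directly, because in the fan they become a convex cone.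

\emph{Normalization.} Every $D(S)$ contains the constants in its lineality space. So we may restrict to the hyperplane $R_0=\{\omega:\omega(v)=0\}$: the cones $D_0(S)=D(S)\cap R_0$ form a complete fan in $R_0$ with the properties of Lemma~\ref{lem:fan}(a)--(c), and their lineality space is $L=\{a\mapsto\psi(a-v):\psi\text{ linear}\}=D_0(\hat1)$.

\emph{The cone of $T$.} Let $C(T)=\{\omega\in R_0:\ S_\omega/v\ge T\}$. The condition means that for each $F\in T$ the set $F\cup v$ is contained in a cell of $S_\omega$. By \eqref{eq:contained}, $\omega\in C(T)$ if and only if for every $F\in T$ there is a linear $\psi_F$ with $\psi_F(a-v)=\omega(a)$ for $a\in F$ and $\psi_F(a-v)\le\omega(a)$ for $a\in\mathcal A\setminus v$. The vectors $a-v$, $a\in F$, span $\mathbb R^2$, so $\psi_F$ is unique and linear in $\omega|_F$, and $C(T)$ is a closed convex polyhedral cone containing $L$. As in Lemma~\ref{lem:fan}(d), if $\omega,-\omega\in C(T)$ with functionals $\psi_F,\psi_F'$, then $\psi_F'=-\psi_F$ and $\omega=\psi_F(\cdot-v)\in L$. So $C(T)/L$ is pointed.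

\emph{$C(T)\ne L$.} We lift $T$ by a convex function that bends exactly at the walls. Let $T$ correspond to $(M,I)$ as in the proof of Proposition~\ref{prop:W}. For $i\in I$ let $\lambda_i\ne0$ be an affine function that vanishes on $\rho_i$; in particular $\lambda_i(v)=0$. Since $1<i<k$ and $\operatorname{cone}(\mathcal A\setminus v)$ is pointed, $\lambda_i$ vanishes in this cone only on $\rho_i$ and changes sign there. Put $g=\sum_{i\in I}\max(0,\lambda_i)$. Let $F\in T$. On $\operatorname{cone}F$ each $\lambda_i$ has constant sign. So $g$ agrees on $\operatorname{cone}F$ with an affine function $g_F$, obtained from $g$ by replacing each term $\max(0,\lambda_i)$ by $\lambda_i$ or by $0$. Hence $g-g_F$ is a sum of terms $\max(0,\lambda_i)-\lambda_i$ or $\max(0,\lambda_i)-0$, all of which are $\ge0$. If $p\in\operatorname{cone}(\mathcal A\setminus v)$ is not in $\operatorname{cone}F$, some wall $\rho_i$, $i\in I$, separates $p$ strictly from the interior of $\operatorname{cone}F$, and the corresponding term at $p$ is $|\lambda_i(p)|>0$. So $g_F<g$ on $\operatorname{cone}(\mathcal A\setminus v)\setminus\operatorname{cone}F$. Now let $\omega(v)=0$, $\omega=g$ on $M$, and $\omega=g+1$ on the remaining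 points. Then $g_F\le\omega$, with equality exactly on $(M\cap\operatorname{cone}F)\cup v=F\cup v$. So $F\cup v$ is a cell of $S_\omega$ for all $F\in T$, and $S_\omega/v=T$ by the first statement of Lemma~\ref{lem:K}(e), which does not involve $x$. Hence $\omega\in C(T)$. If $\omega$ were in $L$, $S_\omega$ and hence $T$ would be trivial. So $\omega\notin L$.

\emph{Conclusion.} If $\omega\in C(T)$ and $S=S_\omega$, then $D_0(S)\subseteq C(T)$, since $S'\ge S$ implies $S'/v\ge S/v\ge T$. So $C(T)$ is the union of the cones $D_0(S)$ with $S$ coherent and $S/v\ge T$. Cut $C(T)/L$ by an affine hyperplane that meets each nonzero ray of this pointed cone exactly once. The section is a nonempty polytope. It is the underlying space of the polyhedral complex formed by the sections of the cones $D_0(S)/L$, $S\in X_T$; the cone of $\hat1$ is zero modulo $L$ and contributes nothing. The poset of nonempty cells of this complex is the opposite of $X_T$ by Lemma~\ref{lem:fan}(c). By (R), $\Delta(X_T)$ is homeomorphic to a polytope, hence contractible.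
\end{proof}

\section{Repeated points}\label{sec:repeated}

If another label sits at the vertex of $P$ at which we contract, it spans no ray, and contraction as in Section~\ref{sec:contraction} is not available. Instead we remove repeated labels one at a time. The smallest example is a triangle $abc$ with a second label $a'$ at $a$: the proper subdivisions are $\{abc\}$ and $\{a'bc\}$, which gives $\mathbb S^0$, the suspension of $\mathcal S(\{a,b,c\})=\emptyset$. In general, each repeated label contributes a suspension.

We use three standard facts on CW complexes. If a complex is the union of two contractible subcomplexes, it is homotopy equivalent to the suspension of their intersection (the suspension of $\emptyset$ is $\mathbb S^0$). If a map $X_1\cup X_2\to Z_1\cup Z_2$ of unions of subcomplexes restricts to homotopy equivalences $X_j\to Z_j$ $(j=1,2)$ and $X_1\cap X_2\to Z_1\cap Z_2$, it is a homotopy equivalence (gluing lemma). A subcomplex whose inclusion is a homotopy equivalence is a strong deformation retract.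

\begin{proof}[Proof of Theorem~\ref{thm:labelled}]
By the third fact, the last statement of the theorem follows from the one before it. We prove the first two statements by induction on the number of labels minus the number of distinct locations. If this is $0$, they are Theorem~\ref{thm:main} and Proposition~\ref{prop:cohdistinct}. Otherwise let $v\ne v'$ be labels at the same location; this need not be a vertex of $P$. There are at least three locations, so $n\ge4$. Put
\[
X=\mathcal S(\mathcal A),\quad t=\{\mathcal A\setminus v\}\in X,\quad X_0=\{S\in X:\ v\notin M(S)\},\quad X_1=X\setminus X_0 .
\]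
Since $\operatorname{conv}(\mathcal A\setminus v)=P$, $t$ is a subdivision. The set $X_0$ is down-closed with maximum $t$, and $X_0\setminus t=\mathcal S(\mathcal A\setminus v)$.

\emph{Step 1: $X_1\hookrightarrow X\setminus t$ is a homotopy equivalence.} For $S\in X_0\setminus t$ let $c(S)$ be obtained by adding $v$ to every cell whose hull contains the location of $v$. Hulls do not change, and $v$ belongs to all cells whose hulls contain its location, so $c(S)$ is a subdivision. It is not $\hat1$, as $S\neq t$, and it lies in $X_1$. For $S\in X_1$ put $c(S)=S$. We check that $c$ is order preserving. Let $S\le S'$ in $X\setminus t$. If both are in $X_0$, then $F\subseteq F'$ implies $\operatorname{conv}F\subseteq\operatorname{conv}F'$, so $v$ is added to $F'$ if it is added to $F$. If both are in $X_1$ there is nothing to show. The case $S\in X_1$, $S'\in X_0$ does not occur, as $X_0$ is down-closed. Finally let $S\in X_0$, $S'\in X_1$, let $F\in S$ have the location of $v$ in its hull, and let $F\subseteq F'\in S'$. Since $v\in M(S')$ and $v\in\operatorname{conv}F'$, Lemma~\ref{lem:basic}(b) gives $v\in F'$. So $F\cup v\subseteq F'$. As $S\le c(S)$ and $c$ is the identity on $X_1$, (O) proves the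 claim.

\emph{Step 2: $X_1$ is contractible.} Let $X_{10}=\{S\in X_1:v'\notin M(S)\}$. For $S\in X_1$ let $S\setminus v'$ be obtained by deleting $v'$ from all cells. By Lemma~\ref{lem:basic}(b) every cell of $S$ whose hull contains the common location of $v,v'$ contains $v$. So no hull changes, and $S\setminus v'$ is a subdivision in $X_{10}$. The map $S\mapsto S\setminus v'$ is order preserving, satisfies $S\setminus v'\le S$, and is the identity on $X_{10}$. By (O), $X_1\simeq X_{10}$, and $X_{10}$ has the maximum $\{\mathcal A\setminus v'\}$.

\emph{Step 3: suspension.} A subdivision $\ge t$ has a cell containing $\mathcal A\setminus v$, whose hull is $P$; it has no other cell by Lemma~\ref{lem:basic}(c), so it is $t$ or $\hat1$. So no element of $X$ is larger than $t$, and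
\begin{equation}\label{eq:decomp}
\Delta(X)=\Delta(X\setminus t)\cup\operatorname{star}(t),
\end{equation}
where $\operatorname{star}(t)$ is the cone with apex $t$ over $\Delta(X\setminus t)\cap\operatorname{star}(t)=\Delta(X_0\setminus t)=\Delta(\mathcal S(\mathcal A\setminus v))$. Both pieces are contractible, the first by Steps~1 and~2 and the second as a cone. So $\Delta(X)$ is homotopy equivalent to the suspension of $\Delta(\mathcal S(\mathcal A\setminus v))$. By induction the latter is $\simeq\mathbb S^{n-5}$, hence $\mathcal S(\mathcal A)\simeq\mathbb S^{n-4}$.

\emph{Step 4: coherent subdivisions.} We show that all constructions preserve coherence. We use \eqref{eq:cell}: the cells of $S_\omega$ are determined by $g_\omega$ and by the set of labels with $\omega(a)=g_\omega(a)$, and this set is $M(S_\omega)$.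
\begin{itemize}
\item $t=S_\omega$ for $\omega(v)=1$ and $\omega=0$ elsewhere. Likewise $\{\mathcal A\setminus v'\}$ is coherent.
\item Let $S=S_\omega\in X_0\setminus t$. Let $\omega'$ be obtained by lowering $\omega(v)$ to $g_\omega(v)$. As $g_\omega$ is convex with $g_\omega\le\omega'\le\omega$ on $\mathcal A$, we have $g_{\omega'}=g_\omega$. By \eqref{eq:cell} the only change is that $v$ now belongs to the cells whose hulls contain its location, so $c(S)=S_{\omega'}$.
\item Let $S=S_\omega\in X_1$, so $\omega(v)=g_\omega(v)$. Let $\omega'$ be obtained by replacing $\omega(v')$ by $\omega(v')+1$. Then $g_{\omega'}\ge g_\omega$. At the common location $g_{\omega'}\le\omega'(v)=\omega(v)=g_\omega(v)\le\omega(v')$, so $g_{\omega'}\le\omega$ at all labels and $g_{\omega'}\le g_\omega$. So $g_{\omega'}=g_\omega$, while $\omega'(v')>g_{\omega'}(v')$. By \eqref{eq:cell}, $S\setminus v'=S_{\omega'}$.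
\item A subdivision $S$ with $v\notin M(S)$ is coherent for $\mathcal A$ if and only if it is coherent for $\mathcal A\setminus v$. Indeed, if $S=S_\omega$ for $\mathcal A$, then for the restriction of $\omega$ to $\mathcal A\setminus v$ every $F\in S$ is still a cell, by the statement after \eqref{eq:contained}, and there are no others since the hulls cover $P$. Conversely, if $S=S_\omega$ for $\mathcal A\setminus v$, extend $\omega$ by a value $\omega(v)$ larger than all $\varphi_F(v)$, $F\in S$, and argue in the same way.
\end{itemize}
So with $X_{\mathrm{coh}}=\mathcal S_{\mathrm{coh}}(\mathcal A)\ni t$, the arguments of Steps~1--3 apply to the coherent subposets and give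
\[
\Delta(X_{\mathrm{coh}})=\Delta(X_{\mathrm{coh}}\setminus t)\cup\operatorname{star}_{\mathrm{coh}}(t),
\]
where both pieces are contractible and their intersection is $\Delta(\mathcal S_{\mathrm{coh}}(\mathcal A\setminus v))$. The inclusion $\Delta(X_{\mathrm{coh}})\subseteq\Delta(X)$ respects this decomposition and \eqref{eq:decomp}. It is a homotopy equivalence on both pieces, since all are contractible, and on the intersections by induction. By the gluing lemma it is a homotopy equivalence.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bjorner}
Bj\"orner, \emph{Topological methods}, Thm~10.6.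

\bibitem{Quillen}
Quillen, \emph{Adv. Math.} 28 (1978), Prop.~1.6.

\bibitem{VC}
\emph{Visibility Complexes And The Baues Problem For Triangulations In The Plane},
\url{https://www.math.ucdavis.edu/~deloera/MISC/LA-BIBLIO/trunk/ReinerVictor/Reiner5.pdf}

\end{thebibliography}

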